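# The law of the iterated logarithm for $\log f_t'$ in the backward SLE flow

## The limit disc of $\log f_t'$ at almost every boundary point

Let $\kappa>0$, let $B$ be a standard one-dimensional Brownian motion with filtration $(\mathcal F_t)$, and let $\mathbb H=\{z:\operatorname{Im}z>0\}$. The SLE$_\kappa$ backward flow is defined for $z\in\mathbb H$ by
$$\partial_tf_t(z)=\frac{-2}{f_t(z)+\sqrt\kappa B_t},\qquad f_0(z)=z .$$
For each $t\ge0$, $f_t$ is a conformal map of $\mathbb H$ into $\mathbb H$, and $\log f_t'$ denotes an analytic branch on $\mathbb H$, so that $\operatorname{Re}\log f_t'=\log|f_t'|$. We take the branch that is continuous in $t$ with $\log f_0'=0$; another branch differs by a constant, which is irrelevant below. Put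
$$D=[-\tfrac12,\tfrac12]\times(0,1),\qquad E_\epsilon=\Big\{\inf_{z\in D}\operatorname{Im}f_t(z)\ge\epsilon\Big\},\qquad Q=\frac2{\sqrt\kappa}+\frac{\sqrt\kappa}2,$$
$$c(\kappa)=\frac1{\sqrt{\kappa/8}+\sqrt{2/\kappa}}=\frac{\sqrt2}Q,\qquad L=L(y)=\log\frac1y,\qquad \Phi_t(x,y)=\frac{\log f_t'(x+iy)}{\sqrt{L\log\log L}} .$$

**Theorem A.** Let $\kappa,t>0$.

(i) There is $\epsilon_0=\epsilon_0(t)>0$ with $\mathbb P(E_\epsilon)>0$ for all $\epsilon\in(0,\epsilon_0)$.

(ii) For every $\epsilon>0$, almost surely on $E_\epsilon$, for almost every $x\in[-\frac12,\frac12]$: $\Phi_t(x,y)$ stays bounded as $y\to0$, and its set of limit points is exactly $\{\zeta\in\mathbb C:|\zeta|\le c(\kappa)\}$. In particular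
$$\limsup_{y\to0}\frac{\operatorname{Re}\log f_t'(x+iy)}{\sqrt{\log\frac1y\,\log\log\log\frac1y}}=c(\kappa).$$

The last display, for fixed $t$ and small $\epsilon$, is stated as a conjecture in "Makarov's LIL for SLE" (http://helper.ipam.ucla.edu/publications/rsws1/rsws1_6970.pdf). Theorem A says that it is true, for every $\kappa>0$ and $t>0$.

There is also a version without conditioning. For $x\in\mathbb R\setminus\{0\}$ let $T_x$ be the first time the real solution $f_t(x)+\sqrt\kappa B_t$ hits $0$.

**Theorem B.** Let $\kappa,t>0$. Almost surely, for a.e. $x\in\mathbb R$: either $T_x>t$ and $\log f_t'(x+iy)$ converges to a finite limit as $y\to0$; or $T_x<t$, $\Phi_t(x,\cdot)$ is bounded near $0$, and its limit set is the closed disc of radius $c(\kappa)$.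

## Three logarithms, swallowed windows, and the case of zero driving

**The normalization.** Write $y=e^{-L}$; then $L$ counts scales, and $\log\log\log\frac1y=\log\log L$. So the denominator is $\sqrt{L\log\log L}$, the usual normalization of a law of the iterated logarithm at "time" $L$. The theorem says that $y\mapsto Q\log f_t'(x+iy)$ behaves, at time $L$, like a planar Brownian motion whose two coordinates have variance $L$: the limit disc of such a process divided by $\sqrt{2L\log\log L}$ is the unit disc.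

**Limit set.** A number $\zeta$ is a limit point of $\Phi_t(x,\cdot)$ if $\Phi_t(x,y_n)\to\zeta$ for some $y_n\to0$. For example $y\mapsto e^{i/y}$ has the unit circle as limit set. Limit sets are closed. If a function is bounded near $0$, the $\limsup$ of its real part is the maximum of $\operatorname{Re}$ on the limit set; this is why the disc statement implies the displayed identity.

**The constant.** Since $\kappa\mapsto16/\kappa$ exchanges $\sqrt{\kappa/8}$ and $\sqrt{2/\kappa}$, we have $c(\kappa)=c(16/\kappa)$. By the inequality of arithmetic and geometric means $\sqrt{\kappa/8}+\sqrt{2/\kappa}\ge2(\tfrac14)^{1/4}=\sqrt2$, so $c(\kappa)\le1/\sqrt2$, with equality at $\kappa=4$.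

**Zero driving, by hand.** Replace $\sqrt\kappa B$ by $0$. Then $\partial_tf=-2/f$ gives $f_t(z)=\sqrt{z^2-4t}$, with the root in $\mathbb H$. It maps $\mathbb H$ onto $\mathbb H$ minus the slit $[0,2i\sqrt t]$, and $f_t'(z)=z/\sqrt{z^2-4t}$. The real solution from $x$ reaches $0$ at time $T_x=x^2/4$. If $|x|<2\sqrt t$, then $x$ has been swallowed, and $\operatorname{Im}f_t(x+iy)\to\sqrt{4t-x^2}>0$; this is the situation that $E_\epsilon$ demands, uniformly over the window $[-\frac12,\frac12]$. If $|x|\ge2\sqrt t$, then $\operatorname{Im}f_t(x+iy)\to0$.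

As for the derivative, $\log f_t'(x+iy)$ has a finite limit for every $x\notin\{0,\pm2\sqrt t\}$. At $x=0$, $f_t'(iy)=y/\sqrt{y^2+4t}$, so $\log f'_t(iy)=-L+O(1)$. At $x=2\sqrt t$, $z^2-4t=4i\sqrt t\,y-y^2$, so $|f_t'|\sim t^{1/4}y^{-1/2}$ and $\log|f_t'|=\frac12L+O(1)$. So single points can show growth of order $L$, far above $\sqrt{L\log\log L}$; this is why the theorem speaks of almost every $x$. The slit has no fluctuations of order $\sqrt{L\log\log L}$ at any point; these come from the Brownian driving.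

**Measurability.** $f_t'(x+iy)$ is measurable in $\omega$ and continuous in $(x,y)$, hence jointly measurable. Events such as $E_\epsilon$ are determined by countably many $z$. Statements such as "the limit set contains a given closed disc" or "$\limsup_{y\to0}|\Phi_t(x,y)|\le c$" can be written with rational $y$, centres and radii, so they define measurable sets of $(\omega,x)$. We may therefore use Fubini's theorem: a statement that holds a.s. for each fixed $x$ holds, a.s., for a.e. $x$.

## Tools: distortion theorems and exponential martingales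

**Univalent functions.** Let $F$ be univalent on the unit disc with $F(0)=0$, $F'(0)=1$, $F(\zeta)=\zeta+a_2\zeta^2+\dots$. Then $|a_2|\le2$; the image contains $B(0,\frac14)$ (Koebe); and $\frac{|\zeta|}{(1+|\zeta|)^2}\le|F(\zeta)|\le\frac{|\zeta|}{(1-|\zeta|)^2}$ (growth theorem). Apply this to $F(\zeta)=\frac{f(w+R\zeta)-f(w)}{Rf'(w)}$ when $f$ is univalent on $B(w,R)$: the image $f(B(w,R))$ contains $B(f(w),\frac R4|f'(w)|)$, and $|f''(w)/f'(w)|\le4/R$.

**Exponential martingales.** Let $N$ be a real continuous local martingale, $N_0=0$. For real $\theta$, $e^{\theta N-\theta^2\langle N\rangle/2}$ is a positive supermartingale, so its expectation at any a.s. finite stopping time is at most $1$. If $\langle N\rangle_\infty$ is bounded by a constant, then $N$ is an $L^2$-bounded martingale, and for every $\theta\in\mathbb C$ and every stopping time $\tau$ one has $\mathbb E\,e^{\theta N_\tau-\theta^2\langle N\rangle_\tau/2}=1$.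

## The flow seen from the singularity

Put $Z_t(z)=f_t(z)+\sqrt\kappa B_t=X_t+iY_t$. Taking imaginary parts and $z$-derivatives in the flow equation,
$$dZ=-\frac2Z\,dt+\sqrt\kappa\,dB,\qquad \partial_t\log Y=\frac2{|Z|^2},\qquad \partial_t\log f_t'=\frac2{Z^2}.\tag{1}$$
So $Y_t=\operatorname{Im}f_t(z)$ is nondecreasing in $t$, and $|\partial_t\log f_t'|\le\partial_t\log Y$, whence
$$|\log f_t'(z)|\le\log(Y_t/y)\qquad(y=\operatorname{Im}z).\tag{2}$$

For zero driving and $z=iy$ this is an equality. The variable $Y$ serves as a clock. For $y<r<1$ let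
$$\sigma_r(z)=\inf\{t:Y_t(z)=r\}.$$

**The clock rings.** We check that $\sigma_r(z)<\infty$ a.s. On $\{\sigma_r=\infty\}$, (1) gives $\int_0^\infty2|Z|^{-2}dt\le\log(r/y)<\infty$. By Itô's formula
$$d\log Z=-(2+\tfrac\kappa2)Z^{-2}dt+\sqrt\kappa Z^{-1}dB .$$
In the real part, the drift is absolutely integrable and the martingale part has finite quadratic variation, so $\log|Z_t|$ converges a.s. on this event. Then $|Z_t|$ is bounded and $\int_0^\infty|Z|^{-2}dt=\infty$, a contradiction.

**After the clock rings, nothing happens.** If $\operatorname{Im}f_t(z)\ge r>y$, then $\sigma_r(z)\le t$, and $|Z|\ge Y\ge r$ after $\sigma_r$, so by (1)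
$$|\log f_t'(z)-\log f_{\sigma_r(z)}'(z)|\le2t/r^2.\tag{3}$$
So where $\operatorname{Im} f_t$ is bounded below, we may replace the fixed time $t$ by $\sigma_r(z)$, at the cost of a bounded error. This is how the event $E_\epsilon$ enters.

## A complex martingale with its own logarithm in its variance

The drift of $\log Z$ and the derivative of $\log f_t'$ are both multiples of $Z^{-2}$, so a combination is driftless. As $2Q=\frac2{\sqrt\kappa}(2+\frac\kappa2)$,
$$M_t(z):=Q\log f_t'(z)+\tfrac2{\sqrt\kappa}\big(\log Z_t(z)-\log z\big)\quad\text{satisfies}\quad dM_t=\frac2{Z_t}\,dB_t,\tag{4}$$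
with principal logarithms on $\mathbb H$ ($\arg\in(0,\pi)$). For $\xi\in\mathbb C$, use $(\operatorname{Re}a)^2=\frac12|a|^2+\frac12\operatorname{Re}a^2$ with $a=2\bar\xi/Z$, then (1) and (2):
$$\langle\operatorname{Re}\bar\xi M(z)\rangle_t=|\xi|^2\log\tfrac{Y_t}y+\operatorname{Re}\big(\bar\xi^2\log f_t'(z)\big)\le2|\xi|^2\log\tfrac{Y_t}y.\tag{5}$$

This explains the constant. At $\sigma=\sigma_r(z)$, $\log Z$ should be of order $1$, so $Q\log f_\sigma'\approx M_\sigma$. The variance of $M_\sigma$ in direction $\xi$, $|\xi|=1$, is $\log(r/y)$ plus a term of size $|\log f'_\sigma|$, which should be of size $\sqrt L$. So the variance is about $L$, in every direction. The rest of this section makes this precise at one point $z$.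

**First bounds.** Let $r<1$ and $\sigma=\sigma_r(z)$. Adding (5) for $\xi=1$ and $\xi=i$ gives $\mathbb E|M_\sigma|^2=2\log(r/y)\le2L$. By (5), $\langle\operatorname{Re}\bar\xi M\rangle_\sigma\le2L$ for $|\xi|=1$, so the exponential martingale gives, for $\theta\in\mathbb R$,
$$\mathbb E\,e^{\theta\operatorname{Re}\bar\xi M_\sigma}\le e^{\theta^2L},\qquad\mathbb P(|M_\sigma|>\lambda)\le4e^{-\lambda^2/(8L)}.\tag{6}$$
For the second bound: $|M_\sigma|>\lambda$ forces one of $\pm\operatorname{Re}M_\sigma,\pm\operatorname{Im}M_\sigma$ to exceed $\mu=\lambda/\sqrt2$, and each of these has probability at most $e^{-\theta\mu+\theta^2L}=e^{-\mu^2/(4L)}$ for $\theta=\mu/(2L)$.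

**Lemma 1.** For $y<r$ and every stopping time $\tau\le\sigma_r(z)$: $\mathbb E|Z_\tau(z)|\le|z|+(1+\frac\kappa4)r$.

*Proof.* We bound the drift of $|Z|$ by the growth of $Y$. Here $dX=-\frac{2X}{|Z|^2}dt+\sqrt\kappa\,dB$, $dY=\frac{2Y}{|Z|^2}dt$ and $\partial_X^2|Z|=Y^2/|Z|^3$. By Itô the drift of $|Z|$ is
$$\frac{-2X^2+2Y^2+\kappa Y^2/2}{|Z|^3}\le\big(2+\tfrac\kappa2\big)\frac{Y}{|Z|^2}=\big(1+\tfrac\kappa4\big)\partial_tY,$$
and the diffusion coefficient $\sqrt\kappa X/|Z|$ is bounded by $\sqrt\kappa$. Take expectations at $\tau\wedge T$, where $Y\le r$, and let $T\to\infty$ with Fatou's lemma. $\square$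

Since $|Z_\sigma|\ge r$,
$$|\log Z_\sigma|\le\pi+|\log r|+\log(1+|Z_\sigma|).\tag{7}$$
Let $r<1$ be fixed and $x$ in a compact set $J\not\ni0$, so that $|\log z|$ is bounded for $y\le 1$. By (7), $\log(1+a)\le a$ and Lemma 1, then by (4) and $\mathbb E|M_\sigma|^2\le2L$, for small $y$ and with $C=C(J,r,\kappa)$,
$$\mathbb E|\log Z_\sigma|\le C,\qquad\mathbb E|\log f_\sigma'(z)|\le C\sqrt L.\tag{8}$$

**Lemma 2 (Gaussian comparison).** Let $N$ be a continuous martingale, $N_0=0$, with $\langle N\rangle_\infty$ bounded, and let $V\ge0$ be a constant. Then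
$$\big|\mathbb Ee^{iN_\infty}-e^{-V/2}\big|\le2\big(\mathbb E|\langle N\rangle_\infty-V|\big)^{1/2}.$$

*Proof.* The idea is to stop $N$ when its quadratic variation reaches $V$. Put $\Delta=\langle N\rangle_\infty-V$. If $\mathbb E|\Delta|>1$ the bound is trivial, so let $\mathbb E|\Delta|\le1$. Let $\tau=\inf\{t:\langle N\rangle_t\ge V\}$, so $\langle N\rangle_\tau=\min(\langle N\rangle_\infty,V)$. From $\mathbb Ee^{iN_\tau+\langle N\rangle_\tau/2}=1$,
$$\big|\mathbb Ee^{iN_\tau}-e^{-V/2}\big|=\big|\mathbb E\,e^{iN_\tau}\big(1-e^{(\langle N\rangle_\tau-V)/2}\big)\big|\le\tfrac12\mathbb E|\Delta| ,$$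
since $0\le1-e^{-u}\le u$ for $u\ge0$. Also $\mathbb E|N_\infty-N_\tau|\le\big(\mathbb E(\langle N\rangle_\infty-\langle N\rangle_\tau)\big)^{1/2}\le(\mathbb E|\Delta|)^{1/2}$. The sum is at most $\frac32(\mathbb E|\Delta|)^{1/2}$. $\square$

**One scale.** Fix $x\ne0$, $r<1$, $u\in\mathbb C$, and apply Lemma 2 to $N=\operatorname{Re}\bar uM_{\cdot\wedge\sigma}(z)/\sqrt L$ with $V=|u|^2$. By (5) and (8), $\mathbb E|\langle N\rangle_\infty-V|\le|u|^2\big(|\log r|+C\sqrt L\big)/L$, so for small $y$
$$\Big|\mathbb E\exp\Big(i\operatorname{Re}\frac{\bar uM_\sigma(z)}{\sqrt L}\Big)-e^{-|u|^2/2}\Big|\le C|u|L^{-1/4}.\tag{9}$$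
So $M_\sigma/\sqrt L$ converges in law to $G$, a complex variable with independent $N(0,1)$ real and imaginary parts.

## Why one point is not enough for the upper bound

Let us try the textbook proof of the upper half of the iterated logarithm at a fixed $x$. Suppose that, on $E_\epsilon$, the event $Q\operatorname{Re}\log f_t'(x+iy)\ge(1+\delta)\sqrt{2L\log\log L}$ has the Gaussian probability, about $(\log L)^{-(1+\delta)^2}$. Along $L=\rho^j$ with $\rho>1$ this is of order $j^{-(1+\delta)^2}$, which is summable. Along dyadic $y=2^{-n}$ it is of order $(\log n)^{-(1+\delta)^2}$, which is not. So Borel–Cantelli works only for $y_j=\exp(-\rho^j)$, and the gaps must be filled. Deterministic distortion, $|(\log f_t')'|\le4/\operatorname{Im}w$, bounds the change of $\log f_t'$ between $y_{j-1}$ and $y_j$ only by $4(\rho-1)\rho^{j-1}$, of order $L$ and not $\sqrt{L\log\log L}$.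

The textbook fills the gaps with a maximal inequality. Here this fails: $M_t(x+iy)$ is a martingale in $t$, and a change of $y$ changes the whole trajectory. As a function of $y$ at fixed $x$ we have no martingale.

The way out is to fix $\omega$ and let $x$ be random. An analytic function with $|g'(w)|\le4/\operatorname{Im}w$ is, up to a bounded error, a dyadic martingale in $x$ indexed by scales. Doob's inequality in $x$ then fills the gaps, and all it needs is an exponential moment at one scale. This is also why the conclusion is for almost every $x$.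

There is a second, smaller obstacle. With the exponential moment bound $e^{\theta^2L}$ in (6), optimizing over $\theta$ would give the upper bound $\sqrt2\,c(\kappa)$ instead of $c(\kappa)$. We need $e^{\theta^2L/2}$. The loss comes from bounding $|\log f'|$ in (5) by $L$. But (6) itself shows that $|\log f'_\sigma|\le L^{3/5}$ outside an event of tiny probability, and this can be put back into (5).

## Upper bound: a dyadic martingale in $x$

For a half-open bounded interval $J$ with $0\notin\bar J$ and $\epsilon,\eta>0$, let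
$$E(J,\epsilon,\eta)=\{\operatorname{Im}f_t\ge\epsilon\text{ on }J\times(0,\eta)\}.$$

**Proposition 3.** Almost surely on $E=E(J,\epsilon,\eta)$, for a.e. $x\in J$: $\limsup_{y\to0}|\Phi_t(x,y)|\le c(\kappa)$.

*Proof.* Let $r=\min(\epsilon,\frac12)$ and $k=2/\sqrt\kappa$. Constants $C$ depend on $J,\epsilon,t,\kappa$ only.

**Step 1: a sharp exponential moment at one point.** We show that there is $y_0>0$ such that for $x\in J$, $0<y<y_0$, $|\xi|=1$ and $0<\theta\le L^{-9/20}$,
$$\mathbb E\big[1_E\,e^{\theta Q\operatorname{Re}(\bar\xi\log f_t'(x+iy))}\big]\le Ce^{\theta^2L/2}.\tag{10}$$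

Let $\sigma=\sigma_r(z)$ and $N=\operatorname{Re}\bar\xi M_{\cdot\wedge\sigma}$, with $y<\min(\eta,r)$, so $\sigma\le t$ on $E$. On $E$, (3) and (4) give
$$\theta Q\operatorname{Re}\bar\xi\log f_t'(z)\le\theta N_\sigma+k\theta\big(|\log Z_\sigma|+|\log z|\big)+2t\theta Q/r^2 .$$
By (7), and since $|\log z|\le C$ and $\theta\le1$, the exponential is at most $Ce^{\theta N_\sigma}(1+|Z_\sigma|)^{k\theta}$. Split according to
$$G=\{|Z_\sigma|\le e^{L^{2/5}},\ |\log f_\sigma'(z)|\le L^{3/5}\}.$$

*On $G$.* Since $\theta L^{2/5}\le L^{-1/20}$, $(1+|Z_\sigma|)^{k\theta}\le C$. By (5), $\langle N\rangle_\sigma\le L+L^{3/5}$. So the contribution of $G$ is at most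
$$Ce^{\theta^2(L+L^{3/5})/2}\,\mathbb E\,e^{\theta N_\sigma-\theta^2\langle N\rangle_\sigma/2}\le C'e^{\theta^2L/2},$$
because $\theta^2L^{3/5}\le L^{-3/10}$.

*On $G^c$.* By Lemma 1 and Markov, $\mathbb P(|Z_\sigma|>e^{L^{2/5}})\le Ce^{-L^{2/5}}$. If $|Z_\sigma|\le e^{L^{2/5}}$ and $|\log f_\sigma'|>L^{3/5}$, then by (4) and (7) $|M_\sigma|\ge QL^{3/5}-k(L^{2/5}+C)\ge\frac Q2L^{3/5}$ for large $L$, and by (6) this has probability at most $4e^{-Q^2L^{1/5}/32}$. So $\mathbb P(G^c)\le Ce^{-c'L^{1/5}}$ for some $c'>0$. By Hölder, (6) and Lemma 1, with $3k\theta\le1$ for large $L$, the contribution of $G^c$ is at most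
$$C\big(\mathbb Ee^{3\theta N_\sigma}\big)^{1/3}\big(\mathbb E(1+|Z_\sigma|)^{3k\theta}\big)^{1/3}\mathbb P(G^c)^{1/3}\le Ce^{3\theta^2L-c'L^{1/5}/3}\le Ce^{3L^{1/10}-c'L^{1/5}/3}\le C .$$
This proves (10).

**Step 2: the dyadic martingale.** The purpose is to compare $\log f_t'$ with a martingale in $x$, for fixed $\omega$. Let $g=\log f_t'$. As $f_t$ is univalent on $B(w,\operatorname{Im}w)$,
$$|g'(w)|\le4/\operatorname{Im}w.\tag{11}$$
Let $I$ be a bounded interval and $z_I$ its centre plus $i|I|$. For $x'\in\bar I$ and $0<s\le|I|$, move horizontally at height $|I|$ (distance at most $|I|/2$) and then vertically: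
$$|g(x'+is)-g(z_I)|\le2+4\log\frac{|I|}s.\tag{12}$$
For $0<s<s'\le|I|$ apply Cauchy's theorem to $g-g(z_I)$ on the rectangle $I\times[s,s']$. By (12) the averages of $g$ over $I+is$ and over $I+is'$ differ by at most
$$\frac2{|I|}\int_s^{s'}\Big(4\log\frac{|I|}\upsilon+2\Big)d\upsilon .$$
This tends to $0$ as $s,s'\to0$, and it is at most $12$ because $\int_0^{|I|}\log\frac{|I|}\upsilon\,d\upsilon=|I|$. So the limit
$$g_I:=\lim_{s\to0}\frac1{|I|}\int_Ig(x+is)\,dx$$
exists. With $s'=|I|$, and since by (12) the average over $I+i|I|$ differs from $g(z_I)$ by at most $2$, we get $|g_I-g(z_I)|\le14$. With (12) once more, now for heights in $[|I|/2,|I|]$,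
$$|g_I-g(x+iy)|\le14+2+4\log2\le19\qquad(x\in I,\ |I|/2\le y\le|I|).\tag{13}$$

An example: $f(z)=z^2/2$ is univalent on $\mathbb H$ and $g(z)=\log z$. For $I=(0,a]$, $g_I=\log a-1$, and $g(z_I)=\log a+\log\frac{\sqrt5}2+i\arctan2$: both run off to infinity as $a\to0$, but they stay at a fixed distance, less than $2$.

Let $\ell=|J|$ and $g_k(x)=g_I$ for the half-open dyadic subinterval $I\ni x$ of $J$ of length $\ell2^{-k}$. Averages over $I$ are means of the averages over its halves, so $(g_k)$ is a martingale on $(J,dx/\ell)$. For $p>0$ and $|\xi|=1$, $e^{p\operatorname{Re}\bar\xi g_k}$ is a submartingale. Doob's inequality and (13) at level $n$ give, for $\lambda>0$,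
$$\big|\{x\in J:\max_{k\le n}\operatorname{Re}\bar\xi g_k\ge\lambda\}\big|\le e^{-p\lambda+19p}\int_Je^{p\operatorname{Re}\bar\xi g(x+i\ell2^{-n})}dx.\tag{14}$$

**Step 3: Borel–Cantelli on the product space.** Now we combine (10) and (14). Put $L_{(n)}=\log(2^n/\ell)=L(\ell2^{-n})$, fix $\delta>0$, and let
$$\lambda_{(n)}=\frac{1+\delta}Q\sqrt{2L_{(n)}\log\log L_{(n)}},\qquad\theta=\frac{Q\lambda_{(n)}}{L_{(n)}},\qquad p=\theta Q .$$
Here $\theta=(1+\delta)\sqrt{2\log\log L_{(n)}/L_{(n)}}\le L_{(n)}^{-9/20}$ for large $n$, and $p$ is bounded. By Fubini, (14), and (10) with $y=\ell2^{-n}$,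
$$\mathbb E\big[1_E\,|\{x\in J:\max_{k\le n}\operatorname{Re}\bar\xi g_k\ge\lambda_{(n)}\}|\big]\le Ce^{-p\lambda_{(n)}+\theta^2L_{(n)}/2}=Ce^{-Q^2\lambda_{(n)}^2/(2L_{(n)})}=C(\log L_{(n)})^{-(1+\delta)^2}.\tag{15}$$
Let $\rho>1$ and $n_j=\lceil\rho^j\rceil$. Then $\log L_{(n_j)}\sim j\log\rho$, so (15) is summable along $n=n_j$. By Borel–Cantelli for $\mathbb P\otimes dx$ on $E\times J$, for a.e. $(\omega,x)\in E\times J$ we have $\max_{k\le n_j}\operatorname{Re}\bar\xi g_k(x)<\lambda_{(n_j)}$ for all large $j$.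

If $y\in(\ell2^{-k-1},\ell2^{-k}]$ with $n_{j-1}<k\le n_j$, then (13) gives $\operatorname{Re}\bar\xi g(x+iy)\le\lambda_{(n_j)}+19$, while $L(y)\ge L_{(n_{j-1})}$. As $L_{(n_j)}/L_{(n_{j-1})}\to\rho$,
$$\limsup_{y\to0}\frac{\operatorname{Re}(\bar\xi g(x+iy))}{\sqrt{2L\log\log L}}\le\frac{(1+\delta)\sqrt\rho}Q .$$
Let $\delta\downarrow0$ and $\rho\downarrow1$ along sequences: for each fixed $\xi$, a.e. on $E\times J$, $\limsup_{y\to0}\operatorname{Re}(\bar\xi\Phi_t(x,y))\le\sqrt2/Q=c(\kappa)$.

**Step 4: all directions at once.** Use this for the $j$-th roots of unity $\xi$, for all $j\ge3$. Since $|\zeta|\cos(\pi/j)\le\max_\xi\operatorname{Re}\bar\xi\zeta$ over these $\xi$, we get $\limsup_{y\to0}|\Phi_t(x,y)|\le c(\kappa)/\cos(\pi/j)$, and $j\to\infty$ gives the claim. $\square$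

## Cross variations between two heights

For the lower bound we work at a fixed $x\ne0$ and a sparse sequence of heights $y_n$, and we want the variables $M_{\sigma_n}(x+iy_n)/\sqrt{L_n}$ to be nearly independent standard Gaussians. By Lemma 2 this is a matter of cross variations. For $z,w\in\mathbb H$ put
$$\Lambda_t(z,w)=\int_0^t\frac{2\,du}{Z_u(z)Z_u(w)},\qquad\tilde\Lambda_t(z,w)=\int_0^t\frac{2\,du}{Z_u(z)\overline{Z_u(w)}} .$$
By (4) and $\operatorname{Re}a\operatorname{Re}b=\frac12\operatorname{Re}(ab)+\frac12\operatorname{Re}(a\bar b)$, for $u,v\in\mathbb C$,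
$$\langle\operatorname{Re}\bar uM(z),\operatorname{Re}\bar vM(w)\rangle_t=\operatorname{Re}\big(\bar u\bar v\Lambda_t(z,w)\big)+\operatorname{Re}\big(\bar uv\tilde\Lambda_t(z,w)\big).\tag{16}$$
These integrals are explicit. The flow equation gives $\partial_t(f_t(z)-f_t(w))=\frac{2(f_t(z)-f_t(w))}{Z_t(z)Z_t(w)}$, and likewise with $\overline{f_t(w)}$, $\overline{Z_t(w)}$. Hence
$$\Lambda_t(z,w)=\log\frac{f_t(z)-f_t(w)}{z-w}\ (z\ne w),\quad\Lambda_t(z,z)=\log f_t'(z),\quad\tilde\Lambda_t(z,w)=\log\big(f_t(z)-\overline{f_t(w)}\big)-\log(z-\bar w),\tag{17}$$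
where the first logarithm is continuous in $t$ and starts at $0$, and the last two are principal on $\mathbb H$. For fixed $z$, $\Lambda_t(z,\cdot)$ is analytic on $\mathbb H$, and for $w\ne z$, $\partial_w\Lambda_t(z,w)=\frac{f_t'(w)}{f_t(w)-f_t(z)}-\frac1{w-z}$.

Let $z=x+iy$ and $z'=x+iy'$ with $y'$ much smaller than $y$, and let $L=L(y)$, $L'=L(y')$. After division by $\sqrt{LL'}$ the cross variation must become small. So we need a bound of order $L$, with no $L'$ in it. The obvious attempt is to start from $\Lambda(z,z)=\log f'(z)$, which is at most $L$ by (2), and to move $w$ down from $z$ to $z'$ with a distortion estimate $|\partial_w\Lambda|\le K/\operatorname{Im}w$ (part (a) of Lemma 5 below). This gives $K\log(y/y')$, of order $L'$; divided by $\sqrt{LL'}$ it is $K\sqrt{L'/L}$, which is large. The attempt stops there: for $w$ far below $z$ the derivative is controlled by $|f'(w)|$, and deterministically $|f'(w)|$ may be of order $1/\operatorname{Im}w$, which is just not integrable. What helps is that a typical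 $|f'(w)|$ is much smaller. A fractional moment is sufficient.

**Lemma 4 (fractional moment).** For $x$ in a compact set there are $q\in(0,1]$ and $C$ such that $\mathbb E|f_\tau'(x+iy)|^q\le Cy^{-q/2}$ for all $y\in(0,1]$ and all a.s. finite stopping times $\tau$.

*Proof.* Apply the exponential supermartingale to $N=\operatorname{Re}M=Q\log|f'|+\frac2{\sqrt\kappa}\log\frac{|Z|}{|z|}$. By (5), $\langle N\rangle=\log|f'|+\log(Y/y)$. For $\theta>0$,
$$\mathbb E\Big[|f_\tau'|^{\theta Q-\theta^2/2}\Big(\frac{|Z_\tau|}{|z|}\Big)^{2\theta/\sqrt\kappa}\Big(\frac{Y_\tau}y\Big)^{-\theta^2/2}\Big]\le1 .$$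
Take $\theta$ so small that $p=\theta Q-\frac{\theta^2}2>0$ and $b=\frac{2\theta}{\sqrt\kappa}-\frac{\theta^2}2>0$. As $|Z|\ge Y$ and $|z|$ is bounded, $\mathbb E[|f_\tau'|^pY_\tau^b]\le Cy^{-\theta^2/2}$. By (2), $Y_\tau\ge y|f_\tau'|$. So with
$$q=p+b=\theta\Big(\frac4{\sqrt\kappa}+\frac{\sqrt\kappa}2-\theta\Big)$$
we get $\mathbb E|f_\tau'|^q\le Cy^{-b-\theta^2/2}=Cy^{-2\theta/\sqrt\kappa}$. Finally $\frac{2\theta}{\sqrt\kappa}\le\frac q2$ if and only if $\theta\le\frac{\sqrt\kappa}2$; take $\theta$ small enough for this and for $q\le1$. $\square$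

**Lemma 5.** (a) $|\partial_w\Lambda_t(z,w)|\le K/\operatorname{Im}w$ with $K=23$.

(b) Fix $x\ne0$, $r<1$. There is $C$ such that for $z=x+iy$, $z'=x+iy'$ with $y<r$, $y\le\frac12$, $0<y'\le y/2$, and $\tau=\sigma_r(z)\wedge\sigma_r(z')$:
$$\mathbb E|\Lambda_\tau(z,z')|+\mathbb E|\tilde\Lambda_\tau(z,z')|\le C(1+L(y)).$$

*Proof of (a).* Let $\eta=\operatorname{Im}w$ and $f=f_t$. If $|z-w|\ge\eta/2$, Koebe's theorem on $B(w,\eta/2)$ and univalence give $|f(z)-f(w)|\ge\eta|f'(w)|/8$, so $|\partial_w\Lambda|\le\frac8\eta+\frac2\eta=\frac{10}\eta$. If $0<|z-w|<\eta/2$, write $z=w+\eta\zeta$ with $|\zeta|<\frac12$, and let $F(\zeta)=\frac{f(w+\eta\zeta)-f(w)}{\eta f'(w)}$, a normalized univalent function on the disc. Then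
$$\partial_w\Lambda=\frac1\eta\Big(\frac1\zeta-\frac1{F(\zeta)}\Big)=\frac{F(\zeta)-\zeta}{\eta\,\zeta F(\zeta)} .$$
By the growth theorem $|F(\zeta)|\ge\frac49|\zeta|$ for $|\zeta|\le\frac12$, and $|F|\le2$ on $|\zeta|=\frac12$. The function $(F-\zeta)/\zeta^2$ is analytic and bounded by $(2+\frac12)/\frac14=10$ on $|\zeta|=\frac12$, so $|F(\zeta)-\zeta|\le10|\zeta|^2$ inside. The bound is $10\cdot\frac94/\eta=22.5/\eta$. The case $z=w$ follows by continuity.

*Proof of (b), the term $\tilde\Lambda$.* By (17) its imaginary part is at most $\pi$ in modulus. Next, $|z-\bar z'|=y+y'\in[y,2y]$, and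
$$y\le|f_\tau(z)-\overline{f_\tau(z')}|=|Z_\tau(z)-\overline{Z_\tau(z')}|\le|Z_\tau(z)|+|Z_\tau(z')| .$$
So $-\log2\le\operatorname{Re}\tilde\Lambda_\tau\le\log(1+|Z_\tau(z)|+|Z_\tau(z')|)+L$, and Lemma 1 applies to both points since $\tau\le\sigma_r(z)$ and $\tau\le\sigma_r(z')$.

*Proof of (b), the term $\Lambda$.* By (2), $|\Lambda_\tau(z,z)|=|\log f_\tau'(z)|\le\log(r/y)\le L$. Now move $w=x+i\upsilon$ from $\upsilon=y$ down to $\upsilon=y'$.

From $\upsilon=y$ to $\upsilon=\max(y',y^4)$ the change of $\Lambda_\tau(z,w)$ is at most $3KL$ by (a).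

If $y'<y^4$, there remains the range $\upsilon\le y^4\le y/2$. There $|w-z|\ge y/2$, and Koebe's theorem on $B(z,y/2)$ with univalence gives $|f_\tau(w)-f_\tau(z)|\ge y|f_\tau'(z)|/8$. By (2), $|f_\tau'(z)|\ge y/Y_\tau(z)\ge y/r$. Hence
$$|\partial_w\Lambda_\tau|\le\frac{8r|f_\tau'(w)|}{y^2}+\frac2y .$$
Combine this with (a) by means of $\min(a,b+c)\le\min(a,b)+c\le a^{1-q}b^q+c$ for $a,b,c\ge0$, with $q$ from Lemma 4. As $\frac2y\cdot y^4\le2$, the remaining change is at most
$$2+\int_0^{y^4}\Big(\frac K\upsilon\Big)^{1-q}\Big(\frac{8r|f_\tau'(x+i\upsilon)|}{y^2}\Big)^qd\upsilon .$$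
By Lemma 4 its expectation is at most $2+Cy^{-2q}\int_0^{y^4}\upsilon^{q-1-q/2}d\upsilon=2+Cy^{-2q}\cdot\frac2q\,y^{2q}=C'$. Altogether $\mathbb E|\Lambda_\tau(z,z')|\le(1+3K)L+C'$. $\square$

## Lower bound: a second moment over sparse scales

**Proposition 6.** Fix $x\ne0$, $t>0$. Almost surely on $\{\liminf_{y\to0}\operatorname{Im}f_t(x+iy)>0\}$, the limit set of $\Phi_t(x,y)$ as $y\to0$ contains $\{|\zeta|\le c(\kappa)\}$.

*Proof.* Fix a rational $r\in(0,1)$ and let
$$L_n=\exp\big(n(\log n)^2\big),\quad y_n=e^{-L_n},\quad z_n=x+iy_n,\quad\sigma_n=\sigma_r(z_n),\quad X_n=M_{\sigma_n}(z_n)/\sqrt{L_n}$$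
for $n\ge n_0$, where $n_0=n_0(r,x)\ge2$ is so large that for $n\ge n_0$: $y_n<r$, $y_n\le\frac12$, $y_{n+1}\le y_n/2$, and (8), (9) hold for $y=y_n$. The choice of $L_n$ balances two needs: $L_m/L_{m+1}$ must decay faster than any power of $m$, and $\log\log L_n=\log n+2\log\log n$ must still be $\sim\log n$, so that Gaussian events at level $\sqrt{2\log\log L_n}$ have probabilities that are not summable. Constants $C$ depend on $x,r,\kappa$ (and later on $\psi$).

**Step 1: two scales are nearly independent Gaussians.** Let $n_0\le m<n$, $u,v\in\mathbb C$, $V=|u|^2+|v|^2$ and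
$$N_t=\operatorname{Re}\bar uM_{t\wedge\sigma_m}(z_m)/\sqrt{L_m}+\operatorname{Re}\bar vM_{t\wedge\sigma_n}(z_n)/\sqrt{L_n}.$$
Its quadratic variation is bounded, by (5). As in the derivation of (9), the two diagonal parts of $\langle N\rangle_\infty$ differ from $|u|^2$ and $|v|^2$ in $L^1$ by at most $C|u|^2L_m^{-1/2}$ and $C|v|^2L_n^{-1/2}$. The cross part is twice (16) at $\tau=\sigma_m\wedge\sigma_n$ divided by $\sqrt{L_mL_n}$; by Lemma 5(b) its $L^1$-norm is at most $C|u||v|(1+L_m)/\sqrt{L_mL_n}$. So
$$\mathbb E|\langle N\rangle_\infty-V|\le C(|u|+|v|)^2\big(L_m^{-1/2}+(L_m/L_n)^{1/2}\big).$$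
Since $(m+1)(\log(m+1))^2-m(\log m)^2\ge(\log m)^2$, we have $L_m/L_n\le e^{-(\log m)^2}$, and also $L_m^{-1}\le e^{-(\log m)^2}$. With $\delta_m=e^{-(\log m)^2/4}$, Lemma 2 yields
$$\big|\mathbb E\,e^{i\operatorname{Re}(\bar uX_m)+i\operatorname{Re}(\bar vX_n)}-e^{-(|u|^2+|v|^2)/2}\big|\le C(|u|+|v|)\delta_m,\tag{18}$$
and (9) gives $|\mathbb Ee^{i\operatorname{Re}(\bar uX_n)}-e^{-|u|^2/2}|\le C|u|\delta_n$.

**Step 2: smooth test functions.** We turn (18) into covariances of almost-indicators. Fix $w$ with $|w|<1$ and let $a_n=\sqrt{2\log n}$. Let $\psi\in C_c^\infty(\mathbb C)$, $0\le\psi\le1$, $\psi=1$ on $|\xi|\le\frac12$, $\psi=0$ for $|\xi|\ge1$. Put $\psi_n=\psi(X_n-a_nw)$ and $\gamma_n=\mathbb E\psi(G-a_nw)$. Write $\psi(\xi)=\int\hat\psi(u)e^{i\operatorname{Re}(\bar u\xi)}d^2u$ with $\hat\psi$ Schwartz. The shift by $a_nw$ only multiplies by a phase, and $\int|\hat\psi(u)||u|\,d^2u<\infty$, so (18) and its one-scale version give, for $m<n$,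
$$\mathbb E\psi_n=\gamma_n+O(\delta_n),\qquad\mathbb E\psi_m\psi_n=\gamma_m\gamma_n+O(\delta_m),\qquad\operatorname{Cov}(\psi_m,\psi_n)=O(\delta_m).$$
The density of $G$ is $\frac1{2\pi}e^{-|g|^2/2}$ and a disc of radius $\frac12$ has area $\frac\pi4$, so
$$\gamma_n\ge\mathbb P(|G-a_nw|\le\tfrac12)\ge\tfrac18e^{-(a_n|w|+1/2)^2/2}\ge n^{-1+\eta}\quad\text{for large }n,\qquad\eta=\tfrac12(1-|w|^2),$$
because the exponent is $-|w|^2\log n+O(\sqrt{\log n})$ and $|w|^2<1-\eta$.

**Step 3: Chebyshev.** We show that infinitely many $\psi_n$ are positive. Let $S_N=\sum_{\sqrt N\le n\le N}\psi_n$ and $\Gamma_N=\sum_{\sqrt N\le n\le N}\gamma_n\to\infty$. For $m\ge\sqrt N$, $\delta_m\le e^{-(\log N)^2/16}$. Hence $\mathbb ES_N=\Gamma_N+o(1)$, and since $\operatorname{Var}\psi_n\le\mathbb E\psi_n^2\le\mathbb E\psi_n$,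
$$\operatorname{Var}S_N\le\Gamma_N+o(1)+O\big(N^2e^{-(\log N)^2/16}\big)=\Gamma_N+o(1).$$
Chebyshev gives $\mathbb P(S_N=0)\le\operatorname{Var}S_N/(\mathbb ES_N)^2\to0$. For any $n_1$, the event that $\psi_n=0$ for all $n\ge n_1$ is contained in $\{S_N=0\}$ for every $N\ge n_1^2$, so it has probability $0$. Taking the union over $n_1$: a.s. $|X_n-a_nw|\le1$ for infinitely many $n$. So $w$ is a limit point of $X_n/a_n$. Apply this to all $w\in\mathbb Q+i\mathbb Q$ in the open unit disc; limit sets are closed, so a.s. the limit set of $X_n/a_n$ contains the closed unit disc.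

**Step 4: from $M$ back to $\log f_t'$.** As $\log\log L_n\sim\log n$, $a_n\sqrt{L_n}\sim\sqrt{2L_n\log\log L_n}$. By (8), Markov and Borel–Cantelli, $|\log Z_{\sigma_n}(z_n)|\le L_n^{1/4}$ eventually, a.s., since $\sum L_n^{-1/4}<\infty$; and $\log z_n$ is bounded because $x\ne0$. So by (4) the limit set of $Q\log f_{\sigma_n}'(z_n)/\sqrt{2L_n\log\log L_n}$ contains the closed unit disc, a.s. If $r<\liminf_{y\to0}\operatorname{Im}f_t(x+iy)$, then (3) applies to $z_n$ for large $n$, and $f_{\sigma_n}'$ may be replaced by $f_t'$. Dividing by $Q/\sqrt2$ gives the disc of radius $\sqrt2/Q=c(\kappa)$. Take the union over rational $r$. $\square$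

**Proof of Theorem A(ii).** On $E_\epsilon$, $\operatorname{Im}f_t(x+iy)\ge\epsilon$ for all $x\in[-\frac12,\frac12]$ and $0<y<1$. Cover $[-\frac12,\frac12]\setminus\{0,\frac12\}$ by countably many half-open intervals $J\subset[-\frac12,\frac12]$ with $0\notin\bar J$. As $E_\epsilon\subset E(J,\epsilon,1)$, Proposition 3 shows that, a.s. on $E_\epsilon$, for a.e. $x$, $\Phi_t(x,\cdot)$ is bounded near $0$ with limit set inside the closed disc of radius $c(\kappa)$. Proposition 6 with Fubini shows that the limit set contains that disc. Since $\Phi_t(x,\cdot)$ is bounded near $0$, $\limsup_{y\to0}\operatorname{Re}\Phi_t$ is the maximum of $\operatorname{Re}$ over the limit set, which is $c(\kappa)$. $\square$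

## Swallowing the window in a short time

It remains to prove $\mathbb P(E_\epsilon)>0$ for small $\epsilon$. The first thing to try is to force the Brownian path to follow a driving function for which the window $[-\frac12,\frac12]$ is swallowed. Two things go wrong. First, with zero driving only $|x|<2\sqrt t$ is swallowed, which is not enough when $t<\frac1{16}$. A better driving function is needed: a hull of small capacity whose two sides nevertheless occupy long intervals after uniformization, that is, a flat hull. Secondly, closeness of driving functions in supremum norm controls trajectories that keep a distance $d$ from the singularity, with a Gronwall constant $e^{s/d^2}$. Swallowed points run into the singularity, $d\to0$, and the bound says nothing about them.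

The remedy is to follow, in the time-reversed forward flow, points which are *not* swallowed, and to show that those near the real line and away from $0$ land outside the window. The window $D$ is then sent either to a definite height or into a small box above $0$. A second, independent stretch of the flow lifts the box, because $\operatorname{Im}f_t(0)>0$ a.s.

**Facts on the forward flow.** For a continuous $U$ on $[0,s]$ let $\partial_ug_u(w)=\frac2{g_u(w)-U_u}$, $g_0(w)=w$, and let $K_u$ be the set of $w\in\mathbb H$ for which the solution does not exist up to and including time $u$. Then $g_u$ maps $\mathbb H\setminus K_u$ conformally onto $\mathbb H$, and $g_u(w)=w+\frac{\operatorname{hcap}(K_u)}w+O(|w|^{-2})$ at $\infty$, with $\operatorname{hcap}(K_u)=2u$. Examples: for $U=0$, $g_u(w)=\sqrt{w^2+4u}=w+\frac{2u}w+\dots$ removes the slit $[0,2i\sqrt u]$; and $w+R^2/w$ removes the half disc of radius $R$, whose hcap is therefore $R^2$. As $\operatorname{Im}(w-g_u(w))$ is bounded and harmonic with boundary values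 $\operatorname{Im}w$, for a planar Brownian motion $\beta$
$$\operatorname{hcap}(K)=\lim_{y\to\infty}y\,\mathbb E^{iy}[\operatorname{Im}\beta_{\rm exit}],$$
the exit being from $\mathbb H\setminus K$. A simple curve in $\mathbb H$ started at $0\in\mathbb R$, parametrized by capacity, is generated by a continuous driving function $\lambda$ with $\lambda_0=0$; $g_s$ sends the tip to $\lambda_s$ and the two sides of the curve to the two intervals next to $\lambda_s$.

**Time reversal.** For fixed $s$ let $U_u=\sqrt\kappa(B_s-B_{s-u})$, $0\le u\le s$, which has the law of $\sqrt\kappa$ times a Brownian motion. The path $G_u=f_{s-u}(z)+\sqrt\kappa B_s$ satisfies $\partial_uG=\frac2{f_{s-u}(z)+\sqrt\kappa B_{s-u}}=\frac2{G_u-U_u}$, and $G_s=z+\sqrt\kappa B_s=z+U_s$. Hence, with $g$ the forward flow driven by $U$,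
$$f_s(z)+\sqrt\kappa B_s=g_s^{-1}(z+U_s).\tag{19}$$

**The result on traces that we use.** Almost surely the SLE$_\kappa$ trace $\gamma$ exists and is continuous, and for every $s$, $g_s^{-1}$ extends continuously to $\overline{\mathbb H}$ with $g_s^{-1}(U_s)=\gamma(s)$, and $\mathbb H\setminus K_s$ is the unbounded component of $\mathbb H\setminus\gamma[0,s]$. This is due to Rohde–Schramm, *Ann. of Math.* 161 (2005): by the deterministic Theorem 4.1 there, it follows once $\gamma(s)=\lim_{y\downarrow0}g_s^{-1}(U_s+iy)$ exists for all $s$ and is continuous; that is shown for $\kappa\ne8$ in Theorem 5.1 there, and for $\kappa=8$ by Lawler–Schramm–Werner, *Ann. Probab.* 32 (2004). By (19), for fixed $s$, $f_s$ a.s. extends continuously to $\overline{\mathbb H}$.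

**Scaling and restarting.** For $a>0$, $a^{-1}f_{a^2t}(az)$ solves the flow equation with $B_{a^2t}/a$ in place of $B_t$, so $f_{a^2t}(a\,\cdot)$ has the law of $af_t$. If $\tilde f$ is the backward flow driven by $\sqrt\kappa(B_{s+\cdot}-B_s)$, then
$$f_{s+u}(z)+\sqrt\kappa B_s=\tilde f_u\big(f_s(z)+\sqrt\kappa B_s\big)=\tilde f_u(Z_s(z)),\tag{20}$$
since both sides solve the same equation in $u$ and agree at $u=0$.

**Proof of Theorem A(i).**

**Step 1: $\operatorname{Im}f_t(0)>0$ a.s. for each $t>0$.** This supplies the second stretch of the flow. Let $A_t=\{\liminf_{y\to0}\operatorname{Im}f_t(iy)=0\}\in\mathcal F_t$. By scaling, $p=\mathbb P(A_t)$ does not depend on $t$. As $\operatorname{Im}f_t$ is nondecreasing in $t$, $A_t\subset A_{t'}$ for $t'<t$. So $A_{1/n}$ increases with $n$. The union $\bigcup_nA_{1/n}=\bigcup_{n\ge m}A_{1/n}$ has probability $p$ and lies in $\mathcal F_{1/m}$ for every $m$, hence in $\mathcal F_{0+}$. By Blumenthal's law $p\in\{0,1\}$. By (19), for fixed $t$ the limit of $\operatorname{Im}f_t(iy)$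 exists a.s. and has the law of $\operatorname{Im}\gamma(t)$. If $p=1$, then a.s. $\gamma(t)\in\mathbb R$ for all rational $t$, so $\gamma\subset\mathbb R$ by continuity, and $K_t=\emptyset$; this contradicts $\operatorname{hcap}(K_t)=2t$. So $p=0$.

Let $B(h)=[-h,h]\times(0,2h)$. As $f_1$ is a.s. continuous at $0$ with $\operatorname{Im}f_1(0)>0$, there are $h_1,\epsilon_1>0$ with $\mathbb P(\inf_{B(h_1)}\operatorname{Im}f_1\ge\epsilon_1)\ge\frac12$. By scaling, $\mathbb P(\inf_{B(ah_1)}\operatorname{Im}f_{a^2}\ge a\epsilon_1)\ge\frac12$ for all $a>0$. Fix $t$, and set $a=\sqrt{t/2}$, $h=ah_1$.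

**Step 2: a flat hull with long sides.** We build the driving function for the first stretch. For $\ell\in(0,1)$ let $\gamma^*$ be the simple polygonal curve
$$0\to i\ell\to2+i\ell\to2+2i\ell\to-2+2i\ell\to-2+3i\ell\to3i\ell .$$

*Its capacity is small.* Write $\operatorname{hcap}(\gamma^*)=2s$. Since $\gamma^*\subset\{|z|\le4,\operatorname{Im}z\le3\ell\}$,
$$2s\le3\ell\lim_{y\to\infty}y\,\mathbb P^{iy}\big(\beta\text{ hits }\{|z|\le4\}\text{ before }\mathbb R\big)=3\ell\cdot\frac{16}\pi .$$
The limit is computed with $z\mapsto z+16/z$, which maps $\mathbb H\setminus\{|z|\le4\}$ onto $\mathbb H$ and the half circle to $[-8,8]$, an interval of length $16$, and with the Poisson kernel of $\mathbb H$. So $s\le t/2$ for small $\ell$.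

*Its sides are long.* Let $\lambda$ be the driving function of $\gamma^*$ on $[0,s]$, $g_u^\lambda$ its flow, $b=g_s^\lambda(0+)$ and $a_-=g_s^\lambda(0-)$. Thus $g_s^\lambda$ maps the right side of $\gamma^*$ onto $[\lambda_s,b]$ and the left side onto $[a_-,\lambda_s]$. By conformal invariance, $g_s^\lambda(iy)=iy+O(1/y)$ and the Poisson kernel of $\mathbb H$, $b-\lambda_s$ (resp. $\lambda_s-a_-$) is the limit as $y\to\infty$ of $\pi y$ times the harmonic measure from $iy$ in $\mathbb H\setminus\gamma^*$ of the right (resp. left) side. Moreover, $\beta$ started at $iy$ first hits $\{\operatorname{Im}=3\ell\}$ with real part in an interval $A$ with probability $\int_A\frac1\pi\frac{y-3\ell}{x^2+(y-3\ell)^2}dx$, and $\pi y$ times this tends to $|A|$. No part of $\gamma^*$ lies above this line.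

Left side: the last segment is traversed from $-2+3i\ell$ eastward, so its upper side belongs to the left side. With $A=(-2,0)$ we get $\lambda_s-a_-\ge2$.

Right side: the segment at height $2\ell$ is traversed westward, so the upper side of $(2i\ell,2+2i\ell)$ belongs to the right side. Take $A=[\frac14,\frac74]$. After hitting $\{\operatorname{Im}=3\ell\}$ with real part in $A$, $\beta$ hits $\{\operatorname{Im}=2\ell\}$ before moving horizontally by $\frac14$ with probability $1-o_\ell(1)$ as $\ell\to0$, uniformly in the starting point, because the time for the vertical component to descend by $\ell$ tends to $0$ in probability. In that case $\beta$ has not met $\gamma^*$ earlier, since the part of $\gamma^*$ in $\{\operatorname{Im}>2\ell\}$ has real part $\le0$, and it exits on that upper side. Hence $b-\lambda_s\ge\frac32(1-o_\ell(1))\ge1$ for small $\ell$.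

Fix such an $\ell$.

*A region that lands outside the window.* By monotonicity of $g_s^\lambda$ on each half-line, every real $w$ with $|w|\ge h$ satisfies $|g_s^\lambda(w)-\lambda_s|\ge1$. On $\{\operatorname{Im}\le\ell/2\}$ the curve lies on $i\mathbb R$, so by Schwarz reflection $g_s^\lambda$ is analytic in a neighbourhood of the closed set $\{0\le\operatorname{Im}w\le\frac\ell2,|\operatorname{Re}w|\ge h\}$, and $(g_s^\lambda)'\to1$ at $\infty$. So $\Gamma=\sup|(g_s^\lambda)'|<\infty$ on this set. Put
$$h''=\min\big(\tfrac\ell2,\,2h,\,\tfrac{0.4}\Gamma\big),\qquad\mathcal C=\{0\le\operatorname{Im}w\le h'',\ |\operatorname{Re}w|\ge h\}.$$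
Integrating $(g_s^\lambda)'$ along the vertical segment from $\operatorname{Re}w$ to $w$ changes $g_s^\lambda$ by at most $0.4$, so $|\operatorname{Re}g_s^\lambda(w)-\lambda_s|\ge0.6$ for $w\in\mathcal C$.

**Step 3: perturbation of the driving function.** We replace $\lambda$ by a nearby Brownian path. First,
$$2d:=\inf_{w\in\mathcal C,\,u\le s}|g_u^\lambda(w)-\lambda_u|>0 .$$
For bounded $w$ this is compactness: $\mathcal C$ is closed and disjoint from $\gamma^*$, and the flow is continuous on $[0,s]\times\mathcal C$. If $|w|\ge\sup|\lambda|+2s+2$, then as long as the distance $|g_u^\lambda(w)-\lambda_u|$ is at least $1$ the speed is at most $2$, so the distance is at least $|w|-2s-\sup|\lambda|\ge2$; by continuity it stays at least $1$ on all of $[0,s]$.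

Let $\sup_{[0,s]}|U-\lambda|<\delta<d/2$ and $e_u=g_u^U(w)-g_u^\lambda(w)$ for $w\in\mathcal C$. As long as $|e|\le d/2$ we have $|g_u^U(w)-U_u|\ge2d-\frac d2-\frac d2=d$, so
$$|\dot e|=\frac{2\,|(g^\lambda-\lambda)-(g^U-U)|}{|g^U-U|\,|g^\lambda-\lambda|}\le\frac{2(|e|+\delta)}{2d\cdot d},\qquad\text{thus}\quad|e_u|\le\delta\big(e^{s/d^2}-1\big)$$
by Gronwall. For $\delta$ small the right side is less than $d/2$, so the estimate holds on all of $[0,s]$. Then, for $\delta$ small, $|(g_s^U(w)-U_s)-(g_s^\lambda(w)-\lambda_s)|\le\delta e^{s/d^2}\le0.05$. Hence $|\operatorname{Re}(g_s^U(w)-U_s)|>\frac12$ for all $w\in\mathcal C$.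

Let $A_1=\{\sup_{[0,s]}|U-\lambda|<\delta\}\in\mathcal F_s$, with $U$ from the time reversal. It has positive probability, since $\lambda$ is continuous with $\lambda_0=0$. On $A_1$, let $z\in D$ and $w=f_s(z)+\sqrt\kappa B_s=g_s^{-1}(z+U_s)\in\mathbb H$. Since $\operatorname{Re}(g_s(w)-U_s)=\operatorname{Re}z\in[-\frac12,\frac12]$, we have $w\notin\mathcal C$. So either $\operatorname{Im}w\ge h''$, or $0<\operatorname{Im}w<h''\le2h$ and $|\operatorname{Re}w|<h$, i.e. $w\in B(h)$.

**Step 4: the second stretch.** Finally we lift the box. Let $\tilde f$ be as in (20), independent of $\mathcal F_s$, so $f_t(z)+\sqrt\kappa B_s=\tilde f_{t-s}(w)$ with $t-s\ge t/2=a^2$. Let $A_2=\{\inf_{B(h)}\operatorname{Im}\tilde f_{a^2}\ge a\epsilon_1\}$; by Step 1, $\mathbb P(A_2)\ge\frac12$. On $A_1\cap A_2$, imaginary parts being nondecreasing in time, every $z\in D$ has $\operatorname{Im}f_t(z)\ge h''$ in the first case and $\operatorname{Im}f_t(z)\ge a\epsilon_1$ in the second. So $\inf_D\operatorname{Im}f_t\ge\epsilon_0:=\min(h'',a\epsilon_1)$,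 and $\mathbb P(A_1\cap A_2)=\mathbb P(A_1)\mathbb P(A_2)>0$. Hence $\mathbb P(E_\epsilon)>0$ for all $\epsilon\in(0,\epsilon_0)$. $\square$

This completes the proof of Theorem A.

## The dichotomy at time $T_x$

For zero driving $T_x=x^2/4$, and Theorem B separates $|x|>2\sqrt t$ from $|x|<2\sqrt t$. In general the real solutions on one side of $0$ do not cross, so $\{x>0:T_x>t\}$ is a half-line with measurable end point, and similarly for $x<0$ and for $\ge$; this gives the joint measurability that Fubini needs.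

**Proof of Theorem B.**

**Step 1: $T_x\ne t$ and the unswallowed points.** By scaling and the symmetry $B\mapsto-B$, $T_x$ has the law of $x^2T_1$, so $\mathbb P(T_x=t)=\mathbb P(T_1=t/x^2)$ is nonzero for at most countably many $x$. By Fubini, a.s. $T_x\ne t$ for a.e. $x$. If $T_x>t$, the trajectory of $x$ stays away from the singularity on $[0,t]$, so the flow extends analytically to a neighbourhood of $x$ up to time $t$, with $f_t'(x)>0$. So $\log f_t'(x+iy)$ converges to a finite limit.

**Step 2: at time $T_x$ the nearby points are at the singularity.** We show that on $\{T_x<\infty\}$, $Z_{T_x}(x+iy)\to0$ as $y\to0$. Given $\eta>0$, choose $t'<T_x$ with $T_x-t'\le\eta^2$, oscillation of $\sqrt\kappa B$ on $[t',T_x]$ at most $\eta$, and $|Z_{t'}(x)|<\eta$. By continuity of the flow at $x$ up to time $t'$, $|Z_{t'}(x+iy)|<2\eta$ for small $y$. On $[t',T_x]$, $\partial_t(Y^2)=4Y^2/|Z|^2\le4$, so $Y_{T_x}^2\le4\eta^2+4\eta^2=8\eta^2$. Also $\partial_t\operatorname{Re}f=-2X/|Z|^2$ with $X=\operatorname{Re}f+\sqrt\kappa B$,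 so $\operatorname{Re}f$ always moves towards the current position of $-\sqrt\kappa B$. Its distance to the range of $-\sqrt\kappa B$ over $[t',T_x]$, an interval of length at most $\eta$, does not increase, and at time $t'$ it is less than $2\eta$. Hence $|X_{T_x}|\le3\eta$.

**Step 3: swallowed points are lifted.** We claim that for fixed $x\ne0$, a.s. on $\{T_x<t\}$, $\liminf_{y\to0}\operatorname{Im}f_t(x+iy)>0$. By the strong Markov property and Step 1 of the proof of Theorem A(i), on $\{T_x<\infty\}$, for each $k$, the flow $\tilde f_{1/k}$ driven by $\sqrt\kappa(B_{T_x+\cdot}-B_{T_x})$ is a.s. continuous at $0$ with $\operatorname{Im}\tilde f_{1/k}(0)>0$. As in (20), $\operatorname{Im}f_{T_x+1/k}(x+iy)=\operatorname{Im}\tilde f_{1/k}(Z_{T_x}(x+iy))$, so Step 2 gives $\liminf_{y\to0}\operatorname{Im}f_{T_x+1/k}(x+iy)>0$. If $T_x<t$, take $k$ with $T_x+\frac1k\le t$ and use monotonicity in $t$.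

**Step 4: both inclusions.** By Step 3, Proposition 6 and Fubini, a.s. for a.e. $x$ with $T_x<t$ the limit set contains the closed disc of radius $c(\kappa)$. For boundedness and the reverse inclusion, recall that $f_t$ a.s. extends continuously to $\overline{\mathbb H}$. By Step 3, a.s. for a.e. $x$ with $T_x<t$ the extension has $\operatorname{Im}f_t(x)>0$. By continuity there are then a half-open interval $J\ni x$ with rational endpoints and $0\notin\bar J$, and rational $\epsilon,\eta>0$, such that $E(J,\epsilon,\eta)$ occurs. Apply Proposition 3 to the countably many triples $(J,\epsilon,\eta)$. $\square$
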